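# Planar graphs inside blow-ups of apex-forests

## 1. The four-by-four grid and a dominating vertex

Take the $4\times4$ grid, with vertices $(a,b)$, $1\le a,b\le4$, and group its vertices by columns $C_1,C_2,C_3,C_4$. Every edge lies inside a column or joins consecutive columns. So if we take the path with four vertices, replace each vertex by a copy of $K_4$, and replace each edge by all possible edges between the two copies, we get a graph that contains the grid: send $C_b$ to the $b$-th copy. A grid with $n=16$ vertices sits in a "thickened path" of thickness $\sqrt n=4$. The same works for the $k\times k$ grid with thickness $k=\sqrt n$.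

Now add a vertex $u$ adjacent to all $16$ vertices. The columns still behave well, but $u$ sees all of them. We give $u$ its own place, adjacent to all four columns: the path is replaced by a path plus a dominating vertex, and the thickness is still $4$.

Could a thickened forest of thickness $4$ have done it? Suppose so, and let $x$ be the node of the forest whose copy of $K_4$ contains $u$. That copy contains at most $3$ grid vertices. All other grid vertices are adjacent to $u$, so they lie in copies at neighbors of $x$, and no two neighbors of $x$ are adjacent in a forest. Hence after deleting at most $3$ vertices, every component of the $4\times 4$ grid would lie in one copy and have at most $4$ vertices. But some row and some column are untouched by $3$ deletions, and their union is connected with $7$ vertices. So a forest fails.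

Let us fix the words. All graphs are finite and simple.

**Definition (blow-up).** For a graph $H$ and an integer $m\ge1$, $H\boxtimes K_m$ is obtained from $H$ by replacing each vertex by a copy of $K_m$ and each edge by the complete join between the corresponding copies. A graph $G$ is *contained* in $H\boxtimes K_m$ if it is isomorphic to a subgraph of it.

For example, the cycle $1,2,\dots,6$ is contained in $P_4\boxtimes K_2$: use the groups $\{1\},\{2,6\},\{3,5\},\{4\}$ along a path with four vertices. A tree is contained in itself blown up with $m=1$.

**Definition (apex-forest, apex graph).** A graph $H$ is an *apex-forest* if it has a vertex $v$ such that $H-v$ is a forest. A graph $G$ is an *apex graph* if it has a vertex $v$ such that $G-v$ is planar.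

A path plus a dominating vertex is an apex-forest. The graph $K_4$ is not one, since deleting any vertex leaves a triangle. The $4\times 4$ grid plus $u$ is an apex graph.

The failure of forests persists for large grids, and it is quantitative. We prove this now because the isoperimetric inequality it uses returns in Section 10. Throughout, $N(Z)$ is the set of vertices outside $Z$ that have a neighbor in $Z$.

**Lemma 1 (isoperimetry in the grid).** Let $V$ be the vertex set of the $k\times k$ grid, $n=k^2$. If $\emptyset\ne L\subseteq V$ and $|L|\le n/2$, then $|N(L)|\ge\frac12\sqrt{|L|}$.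

*Proof.* First suppose that $L$ contains no full row and no full column, and that it meets $a$ rows and $b$ columns. Each row that meets $L$ also contains vertices outside $L$, hence a vertex of $N(L)$; likewise for columns. So $|N(L)|\ge\max(a,b)\ge\sqrt{ab}\ge\sqrt{|L|}$. Now suppose that $L$ contains a full row (a full column is symmetric). Then every column meets $L$, and at most $|L|/k\le k/2$ columns are full. The other columns, at least $k/2$ of them, each contain a vertex of $N(L)$. So $|N(L)|\ge k/2\ge\sqrt{|L|/2}$, since $|L|\le k^2/2$. $\square$

Let now the $k\times k$ grid plus a dominating vertex $u$ be contained in $H\boxtimes K_m$ with $H$ a forest, and suppose $m\le n/2$, where $n=k^2$. Let $B$ be the set of grid vertices in the copy that contains $u$. As above, each component $L$ of the grid minus $B$ has at most $m$ vertices. Its grid neighborhood lies in $B$, and each vertex of $B$ is in at most four of the sets $N(L)$. Hence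
$$4m\ \ge\ \sum_L|N(L)|\ \ge\ \tfrac12\sum_L\sqrt{|L|}\ \ge\ \frac1{2\sqrt m}\sum_L|L|\ \ge\ \frac{n-m}{2\sqrt m}\ \ge\ \frac n{4\sqrt m},$$
so $m\ge(n/16)^{2/3}$. A forest costs $n^{2/3}$, while one extra apex vertex in $H$ brings the cost down to $\sqrt n$.

The grid is a very special planar graph. What if it is replaced by an arbitrary one? Is there a constant $c$ such that every $n$-vertex planar graph $G$ is contained in $H\boxtimes K_m$ for some apex-forest $H$ and some $m\le c\sqrt n$? This is the question of these notes, and the answer is yes. It is posed in the "List of Open Problems, MATRIX-IBS Workshop Structural Graph Theory Downunder III".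

## 2. The theorems, and the reduction to tree-partitions

Recall that a *tree-decomposition* of $G$ is a tree whose nodes carry bags of vertices such that every edge of $G$ lies in some bag and, for each vertex, the nodes whose bags contain it form a non-empty subtree. Its width is the maximum bag size minus one, and the *treewidth* $\mathrm{tw}(G)$ is the minimum width. An apex-forest has treewidth at most $2$: take a tree-decomposition of the forest of width at most $1$ and add $v$ to every bag.

For a minor-closed class $\mathcal G$ excluding at least one graph, let $f(\mathcal G)$ be the minimum integer $k$ such that for some constant $c$, every $n$-vertex $G\in\mathcal G$ is contained in $H\boxtimes K_m$ for some $H$ of treewidth at most $k$ and some $m\le c\sqrt n$. The problem list quotes two results: $f(\mathcal G)\le4$ for every such class (Distel, Dujmović, Eppstein, Hickingbotham, Joret, Morin, Seweryn and Wood), and $f(\mathcal P)=2$ for the class $\mathcal P$ of planar graphs (Dujmović, Eppstein, Hickingbotham, Joret, Micek, Seweryn and Wood). Let $\mathcal A$ be the minor-closed class of apex graphs. The list says that our question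 is equivalent to whether $f(\mathcal A)\le2$. We need, and prove, only the implication from our question to $f(\mathcal A)\le 2$.

Write $\log=\log_2$ and $\deg$ for the degree in $G$. Paths have distinct vertices. The *radius* of a tree is the minimum eccentricity of a vertex.

**Theorem 2.** There is an absolute constant $c$ such that every $n$-vertex planar graph $G$ ($n\ge2$) is contained in $H\boxtimes K_m$ with $m\le c\sqrt n$, where $H$ has a vertex $v$ such that $H-v$ is a forest, each component of which has radius at most $\log\log n+1$.

**Corollary 3.** (i) If $G$ has $n$ vertices and $G-Q$ is planar for some $|Q|\le a\sqrt n$, then $G$ is contained in $H\boxtimes K_m$ for an apex-forest $H$ and $m\le(c+a)\sqrt n+1$. (ii) $f(\mathcal A)=2$.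

**Theorem 4 (sharpness).** (i) $m=\Omega(\sqrt n)$ is necessary. (ii) For every $c\ge1$ there is $C$ such that if the $k\times k$ grid ($n=k^2\ge4$) is contained in $H\boxtimes K_m$ with $m\le c\sqrt n$ and all components of $H-v$ are trees of radius at most $h$, then $h\ge\log\log n-C$.

**Definition (tree-partition).** A *tree-partition* of a graph $G'$ is a partition of $V(G')$ into (possibly empty) bags indexed by the nodes of a forest $T$, such that each edge of $G'$ lies inside one bag or joins bags of adjacent nodes.

The groups $\{1\},\{2,6\},\{3,5\},\{4\}$ form a tree-partition of the $6$-cycle, and so do the columns of a grid. Unlike in a tree-decomposition, each vertex is in exactly one bag.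

Suppose $|X|\le m$ and $G-X$ has a tree-partition indexed by $T$ with all bags of size at most $m$. Let $H$ be $T$ plus a dominant vertex $v$. Map $X$ into the copy of $K_m$ at $v$ and each bag into its own copy. Edges inside a bag, between adjacent bags, or touching $X$ are all present, so $G$ is contained in $H\boxtimes K_m$. Theorem 2 thus reduces to finding a set $X$ of $O(\sqrt n)$ vertices and a tree-partition of $G-X$ with bags of size $O(\sqrt n)$, indexed by a tree of radius at most $\log\log n+1$.

We use one deep textbook fact, **Koebe's theorem**: the vertices of every planar graph can be represented by closed discs of positive radius in the plane, with pairwise disjoint interiors, such that discs of adjacent vertices touch. For $K_4$, take three mutually tangent discs and a small fourth one in the gap. We also use that a planar graph on $N$ vertices has at most $3N$ edges, so its degrees sum to at most $6N$.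

## 3. Frontiers, degrees, and why the scales must square

The natural attempt is recursive separation. Choose a separator $S$ with $O(\sqrt n)$ vertices, make it the root bag, and let each component of $G-S$ be handled in a subtree hanging from the root. If $D'$ is such a component, then every vertex of $D'$ with a neighbor in $S$ is forced into the bag of the child node of $D'$. Call this set the *frontier* $F_{D'}=N(S)\cap D'$. In the $4\times4$ grid with $S=C_2$, the components are $C_1$ and $C_3\cup C_4$, with frontiers $C_1$ and $C_3$. The bag of $D'$ must contain $F_{D'}$. To make progress, the bag of $D'$ will be $F_{D'}\cup S_{D'}$, where $S_{D'}$ separates $D'\setminus F_{D'}$, and the next frontiers are the neighbors of this bag.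

Here is where the estimate breaks. If degrees are at most $\Delta$, the next frontiers have total size up to $\Delta\,|F_{D'}\cup S_{D'}|$. If each cell is cut into two children, our bound for one frontier is multiplied by about $\Delta/2$ per generation. Even $\Delta=3$ ruins an $O(\sqrt n)$ bound, and a planar graph may have degrees up to $n-1$.

The first repair is to cut each cell into more children. Suppose generation $i$ has about $\Delta_i$ cells with frontiers of size $O(\sqrt n)$, and all frontier vertices have degree at most $d_i$. The next frontiers have total size about $d_i\Delta_i\sqrt n$, so we want $\Delta_{i+1}\approx d_i\Delta_i$ cells in the next generation, with the frontiers shared out evenly among them. The second repair is to move vertices whose degree is too large into $X$. There are at most $6n/d_i$ vertices of degree above $d_i$. We shall see that curves cutting the graph into about $\Delta_i$ cells meet, on average, about $\sqrt{\Delta_iN'}$ discs from a given set of $N'$ discs. So the cost of generation $i$ is about $\sqrt{\Delta_i\cdot 6n/d_i}$, which is $O(\sqrt n)$ when $d_i\approx\Delta_i$. The two relations give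 $\Delta_{i+1}\approx\Delta_i^2$: the number of cells squares in each generation, and there are about $\log\log n$ generations.

Two difficulties remain. The smaller one is that a cost of $\sqrt n$ in each of $\log\log n$ generations is too much by a factor $\log\log n$. A random choice of the scales $\Delta_i$ will remove this factor (Section 8).

The larger one is that the dangerous vertices are not only those in the separator. A frontier vertex is a *neighbor* of the bag; its neighbors may lie on the frontier one generation later, and so on. We do not choose these vertices. So we must guarantee that, inside a cell, every vertex reached from the separator by a path with $q$ edges has degree at most a threshold $\tau_q$, where $\tau_q$ grows with $q$. Every path from the separator to a vertex of too large degree has to be broken by a vertex of $X$.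

Which vertex of such a path should go into $X$? Let $U_1$ be the set of vertices of degree above $\tau_1$; the budget for $q=1$ is of order $\sqrt{|U_1|}$ per cut. Always deleting the far end, the vertex of large degree, fails. Let $v$ have neighbors $u_1,\dots,u_d$, let each $u_i$ have $d$ further neighbors that are leaves, and let $\tau_1=d$. Then $\deg v=d$ is allowed, $\deg u_i=d+1$ is not, and $|U_1|=d$. If the separator contains $v$, deleting far ends costs $d$, not $O(\sqrt d)$; deleting $v$ would have cost $1$. For the rule of always deleting the near end, the estimate by disc packing counts separator vertices adjacent to $U_1$, and the bound it gives is of order $\sqrt{|N(U_1)|}$. For a disjoint union $Y$ of stars with more than $\tau_1\ge1$ leaves each, $|N(U_1)|\ge|Y|/2$ while $|U_1|\le|Y|/\tau_1$, so this bound is too large by a factor of order $\sqrt{\tau_1}$.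

The way out is to read the path in the disc packing and delete the vertex whose disc is **largest**. If the path starts on the cutting curve, its largest disc is close to the curve relative to its own size, so the chance of this is still proportional to its radius. And by an area argument, a given vertex $u$ is reached by short paths from only boundedly many vertices that are largest on the path.

## 4. A random circle in a disc packing

Let $\kappa_0=1$ and $\kappa_q=2(2q+1)^{2q}$ for $q\ge1$.

**Lemma 5 (splitting).** Let $Y$ be a planar graph, and $w:V(Y)\to\mathbb R_{\ge0}$ with total weight $W>0$ and $w(v)<W/20$ for all $v$. Let $d(v)\ge\deg_Y(v)$ be numbers, and $0<\tau_1\le\tau_2\le\cdots\to\infty$. Put $U_q=\{v:d(v)>\tau_q\}$ for $q\ge1$ and $U_0=U_1$. Then $V(Y)$ has a partition $A,B,S,X$ with: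

* (a) there is no edge between $A$ and $B$, and $w(A),w(B)\le\frac{19}{20}W$;
* (b) $|S|\le16\pi\sqrt{|Y|}$;
* (c) $d(v)\le\tau_1$ for all $v\in S$, and $\sum_{v\in S}\deg_Y(v)\le16\pi\sqrt{6\tau_1|Y|}$;
* (d) if $v_0v_1\dots v_q$ ($q\ge1$) is a path in $Y-X$ with $v_0\in S$, then $d(v_q)\le\tau_q$;
* (e) $|X|\le16\pi\sum_{q\ge0}(2q+1)\sqrt{\kappa_q|U_q|}$ (a finite sum, as $U_q=\emptyset$ for large $q$).

Here $|Y|=|V(Y)|$. The set $S$ is the separator, and $X$ collects the vertices that break bad paths.

**Step 1. Normalize the packing, so that weight is not concentrated in a small disc.** Take a disc representation of $Y$ and give the center of the disc of $v$ the weight $w(v)$. Let $D^*$ be a closed disc of minimum radius containing weight at least $W/20$. It exists: for each of the finitely many sets of centers of weight at least $W/20$ take the smallest enclosing disc, and choose the smallest of these. Its radius is positive, since centers are distinct and each has weight less than $W/20$. Scale and translate so that $D^*$ is the unit disc about the origin.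

**Step 2. Move to the sphere, so that the radii have bounded square sum.** Apply inverse stereographic projection from the north pole, with the plane as equatorial plane. Planar discs become closed spherical caps with disjoint interiors, and touching is preserved. A point at distance $x$ from the origin goes to a point at angle $\theta=2\arctan x$ from the south pole. Let $c_v$ and $\rho_v$ be the spherical center and angular radius of the cap of $v$; distances are spherical from now on. If the caps of $u$ and $v$ touch, then $\mathrm{dist}(c_u,c_v)\le\rho_u+\rho_v$. A cap of angular radius $\rho\le\pi$ has area $4\pi\sin^2(\rho/2)\ge4\rho^2/\pi$, because $\sin(\rho/2)\ge\rho/\pi$. The sphere has area $4\pi$, so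
$$\sum_v\rho_v^2\le\pi^2.\tag{1}$$

**Step 3. Choose a random circle and bound the chance that it comes near a cap.** Choose $\theta$ uniformly in $[\pi/2,\,2\arctan2]$. This interval has length greater than $1/2$, as $2\arctan 2>2.2$ and $\pi/2<1.6$. Let $\Gamma$ be the circle at angle $\theta$ from the south pole; in the plane it is the circle about the origin with radius $x=\tan(\theta/2)\in[1,2]$. Say that $v$ is *$\lambda$-hit* if some point of $\Gamma$ is within distance $\lambda\rho_v$ of $c_v$. The angle from the south pole changes by at most the distance moved. So if $v$ is $\lambda$-hit, then $|\theta-\theta(c_v)|\le\lambda\rho_v$, where $\theta(c_v)$ is the angle of $c_v$ from the south pole. Hence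
$$\Pr(v\text{ is }\lambda\text{-hit})\le\frac{2\lambda\rho_v}{1/2}=4\lambda\rho_v.\tag{2}$$

**Step 4. Check that the circle gives a balanced cut.** Let $M$ be the set of vertices whose closed cap meets $\Gamma$; these are the $1$-hit vertices. Let $A_0$ and $B_0$ be the sets of vertices outside $M$ whose discs lie, in the plane, inside and outside $\Gamma$, respectively. There is no edge between $A_0$ and $B_0$, since the union of two touching discs is connected and would have to meet $\Gamma$. The closed disc of radius $2$ about the origin is covered by $16$ unit squares, hence by $16$ closed discs of radius $\sqrt2/2<1$. Each of these contains weight less than $W/20$ by the minimality of $D^*$. All centers of $A_0$ lie in the disc of radius $2$, so $w(A_0)\le\frac{16}{20}W$. On the other side, no point of $D^*$ is outside $\Gamma$, so no center in $D^*$ belongs to a vertex of $B_0$. As $D^*$ contains weight at least $W/20$, $w(B_0)\le\frac{19}{20}W$.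

**Step 5. Break the bad paths at their largest discs, and read off (a), (d) and the first part of (c).** For every $q\ge0$ and every path $v_0\dots v_q$ in $Y$ with $v_0\in M$ and $v_q\in U_q$, put into $X$ one vertex $v_t$ of the path with maximum $\rho$; for each path the choice of $t$ is fixed in advance. Put $S=M\setminus X$, $A=A_0\setminus X$, $B=B_0\setminus X$. These sets and $X$ partition $V(Y)$, and (a) follows from Step 4. For (d): if $v_0\dots v_q$ is a path in $Y-X$ with $v_0\in S\subseteq M$, then $v_q\in U_q$ would force a vertex of the path into $X$; so $d(v_q)\le\tau_q$. The paths with $q=0$ put $M\cap U_0=M\cap U_1$ into $X$, so $d(v)\le\tau_1$ on $S$.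

**Step 6. Locate the vertices of $X$: near the circle, and among few candidates.** Let $v=v_t$ be put into $X$ because of a path $v_0\dots v_q$ as in Step 5. All radii on the path are at most $\rho_v$. Some point of $\Gamma$ is within $\rho_{v_0}$ of $c_{v_0}$. Adding the distances between consecutive centers, $\Gamma$ has a point within
$$\rho_{v_0}+\sum_{i<t}(\rho_{v_i}+\rho_{v_{i+1}})\le(2t+1)\rho_v\le(2q+1)\rho_v$$
of $c_v$. So $v$ is $(2q+1)$-hit. Also, the part of the path from $v_t$ to $v_q$ shows that $v\in W_q$, where $W_q$ is the set of vertices $v$ joined to some $u\in U_q$ by a path with at most $q$ edges on which $\rho_v$ is maximum. The set $W_q$ does not depend on $\theta$.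

**Step 7. Count the candidates.** We claim that
$$|W_q|\le\kappa_q|U_q|.\tag{3}$$
For $q=0$, $W_0=U_0$ and $\kappa_0=1$. Let $q\ge1$ and fix $u\in U_q$. Let $u=w_0,w_1,\dots,w_s=v$ be a path with $s\le q$ and $\rho_v$ maximum. We follow the records of $\rho$ along it: put $i_0=0$, and while $i_k<s$ let $i_{k+1}$ be the first index greater than $i_k$ with $\rho_{w_{i_{k+1}}}\ge\rho_{w_{i_k}}$. Such an index exists because $\rho_v$ is maximum. So the sequence of records ends at $s$, that is, at the vertex $v$, after at most $q$ steps.

Given a record $x=w_{i_k}$ with $\rho:=\rho_x$, how many vertices can be the next record $y=w_{i_{k+1}}$? We have $\rho_y\ge\rho$. At most $q-1$ vertices lie strictly between $x$ and $y$ on the path, and all of them have radius less than $\rho$. The cap of $y$ touches the cap of its predecessor in a point $z$. Going from $c_x$ through the caps in between to $z$, we get $\mathrm{dist}(c_x,z)\le\rho+2(q-1)\rho=(2q-1)\rho$. Now the cap of $y$ contains a cap of radius exactly $\rho$ that contains $z$: let its center $p$ lie on a shortest geodesic from $z$ to $c_y$, at distance $\min(\rho,\mathrm{dist}(z,c_y))$ from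 $z$. If $\mathrm{dist}(z,c_y)\le\rho$, then $p=c_y$ and the claim is clear from $\rho\le\rho_y$. Otherwise $\mathrm{dist}(p,c_y)=\mathrm{dist}(z,c_y)-\rho\le\rho_y-\rho$, so the cap of radius $\rho$ about $p$ lies in the cap of $y$. This small cap lies within distance $(2q-1)\rho+2\rho=(2q+1)\rho$ of $c_x$. For distinct $y$ the small caps have disjoint interiors, since they lie in different caps of the packing.

Compare areas, with $k=2q+1$. If $k\rho<\pi$, all small caps lie in a cap of radius $k\rho$, so the number of possible $y$ is at most $\sin^2(k\rho/2)/\sin^2(\rho/2)\le k^2$, using $|\sin k\alpha|\le k|\sin\alpha|$. If $k\rho\ge\pi$, compare with the whole sphere: the number is at most $1/\sin^2(\rho/2)\le(\pi/\rho)^2\le k^2$. So given $x$ there are at most $(2q+1)^2$ choices for $y$. The number of possible $v$ for the given $u$ is therefore at most the number of record sequences,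
$$\sum_{r=0}^q(2q+1)^{2r}\le2(2q+1)^{2q}=\kappa_q,$$
where the geometric sum has ratio at least $9$. Summing over $u\in U_q$ proves (3).

**Step 8. Take expectations and choose $\theta$.** For any set $Z$ of vertices, Cauchy–Schwarz and (1) give $\sum_{v\in Z}\rho_v\le\pi\sqrt{|Z|}$. By Step 6, (2) and (3),
$$\mathbb E|X|\le\sum_q\sum_{v\in W_q}4(2q+1)\rho_v\le4\pi\sum_q(2q+1)\sqrt{\kappa_q|U_q|}.$$
Since $M$ is the set of $1$-hit vertices, $\mathbb E|M|\le\sum_v4\rho_v\le4\pi\sqrt{|Y|}$. Finally, by Cauchy–Schwarz with the weights $\deg_Y$,
$$\mathbb E\sum_{v\in M,\;d(v)\le\tau_1}\deg_Y(v)\le4\pi\Bigl(\sum_{d(v)\le\tau_1}\deg_Y(v)^2\Bigr)^{1/2}\le4\pi\sqrt{\tau_1\cdot6|Y|},$$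
because $\deg_Y(v)\le d(v)\le\tau_1$ in this sum and $\sum_v\deg_Y(v)\le6|Y|$. By Markov's inequality, each of the three random quantities exceeds $4$ times its bound with probability at most $1/4$. So with probability at least $1/4$ none of them does. Fix such a $\theta$. As $S\subseteq M$ and $d\le\tau_1$ on $S$, we get (b), (c) and (e). $\square$

With trivial thresholds, Lemma 5 is a planar separator lemma, and iterating it gives the following classical statement, which we need once.

**Lemma 6 (fragmentation; Lipton–Tarjan).** If $Y$ is an $N$-vertex planar graph and $r\ge100$, there is a set of $O(N/\sqrt r)$ vertices whose deletion leaves components with at most $r$ vertices.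

*Proof.* Start with the single piece $V(Y)$. While some piece $P$ has more than $r$ vertices, apply Lemma 5 to $Y[P]$ with unit weights (allowed, since $1<|P|/20$), with $d=\deg_{Y[P]}$ and $\tau_q=N+q$. Then all $U_q$ are empty, so $X=\emptyset$ by (e). Delete $S$ and replace $P$ by $A$ and $B$, which have at most $\frac{19}{20}|P|$ vertices each. The process terminates, there are never edges between distinct pieces, and at the end all pieces have at most $r$ vertices.

To count deletions, let $\mathcal P_k$ ($k\ge0$) be the set of split pieces $P$ with $r(20/19)^k<|P|\le r(20/19)^{k+1}$. Two split pieces are disjoint or nested, and a proper descendant of $P$ has at most $\frac{19}{20}|P|$ vertices, so it is not in the same $\mathcal P_k$. Hence the members of $\mathcal P_k$ are disjoint, and $|\mathcal P_k|\le\frac Nr(19/20)^k$. By (b), the number of deleted vertices is at most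
$$\sum_k\frac Nr\Bigl(\frac{19}{20}\Bigr)^k\cdot16\pi\sqrt r\,\Bigl(\frac{20}{19}\Bigr)^{(k+1)/2}=16\pi\sqrt{\tfrac{20}{19}}\;\frac N{\sqrt r}\sum_k\Bigl(\frac{19}{20}\Bigr)^{k/2}=O(N/\sqrt r).\qquad\square$$

## 5. Cells on doubly exponential scales

We begin the proof of Theorem 2. If $n<10^4$, take $H=K_1$ and $m=n\le100\sqrt n$. From now on let $n\ge10^4$.

**Step 1. Fix the scales.** Let $K=640\pi$, so that $16\pi\cdot80=2K$ and $16\pi/K=1/40$. Let $t\in[1,2]$; its value is chosen in Section 8 and depends only on the degrees in $G$. Everything until then holds for every $t\in[1,2]$. For $j\ge0$ put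
$$\Delta_j=2^{t2^j},\qquad\delta_j=\Delta_j/6 .$$
Thus $\Delta_{j+1}=\Delta_j^2$ and $2\le\Delta_0\le4$. For $y>0$ let $n(y)=|\{v:\deg v>y\}|$; since degrees sum to at most $6n$, $n(y)\le6n/y$. Let $J$ be the least $j$ with $\Delta_j\ge n^{1/4}$. As $n^{1/4}\ge10>\Delta_0$, we have $J\ge1$ and $\Delta_J=\Delta_{J-1}^2<\sqrt n$.

**Step 2. State what is maintained.** We construct families $\mathcal D_{-1}=\{V(G)\},\mathcal D_0,\dots,\mathcal D_J$. Each family consists of disjoint vertex sets, called *cells*. Each cell $D$ has a frontier $F_D\subseteq D$, with $F_{V(G)}=\emptyset$ for the initial cell. For $0\le i\le J$ we maintain: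

* (I1) $|D|\le n/\Delta_i$ for $D\in\mathcal D_i$;
* (I2) $|F_D|\le K\sqrt n$ for $D\in\mathcal D_i$;
* (I3) if $D\in\mathcal D_i$ and $x\in D$ is the end of a path in $G[D]$ with $\ell\ge0$ edges starting in $F_D$, then $\deg x\le\delta_{i+\ell}$;
* (I4) $\sum_{D\in\mathcal D_i}|F_D|\le9K\sqrt n\,\Delta_i$.

For $i=-1$ the only frontier is empty, and nothing is required. A cell may reappear as the same vertex set in the next family; we then regard the two as different cells, of different levels. Condition (I3) is the precise form of the requirement found in Section 3.

**Step 3. Pass from $\mathcal D_{j-1}$ to $\mathcal D_j$ ($0\le j\le J$) by repeated splitting.** The purpose of this step is to cut each cell until every piece has both few vertices and a small frontier. For each $D\in\mathcal D_{j-1}$ start with $S_D=X_D=\emptyset$ and the single piece $D\setminus F_D$. Throughout, the pieces partition $D\setminus(F_D\cup S_D\cup X_D)$, and there are no edges between distinct pieces. The weight of a piece $Y$ is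
$$w(Y)=\frac{\Delta_j}n|Y|+\frac1{K\sqrt n}\bigl|N(F_D\cup S_D)\cap Y\bigr|.\tag{4}$$
It is a sum of vertex weights, each at most $\frac{\Delta_j}n+\frac1{K\sqrt n}\le\frac2{\sqrt n}<\frac1{20}$, since $\Delta_j\le\Delta_J<\sqrt n$ and $\sqrt n\ge 100$.

While some piece has $w(Y)>1$, apply Lemma 5 to $G[Y]$ with these vertex weights, with $d=\deg$ (the degree in $G$), and with $\tau_q=\delta_{j-1+q}$ for $q\ge1$. Replace $Y$ by the pieces $A$ and $B$, add the resulting separator $S_Y$ to $S_D$, and add the resulting set $X_Y$ to $X_D$. Since there are no edges between pieces, $S_Y$ has no neighbors in other pieces, and the weights of other pieces do not change.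

**Step 4. Show that the splitting terminates.** Here $6\tau_1=6\delta_j=\Delta_j$, so (c), then (4), then $w(Y)>1$ give
$$\sum_{v\in S_Y}\deg_Y(v)\le16\pi\sqrt{\Delta_j|Y|}\le16\pi\sqrt{n\,w(Y)}\le16\pi\sqrt n\,w(Y).\tag{5}$$
The vertices of $A\cup B$ that are newly counted in the second term of the weight are neighbors of $S_Y$ in $Y$. So by (a) and (5), the new weights of $A$ and $B$ are at most
$$\tfrac{19}{20}w(Y)+\tfrac{16\pi}Kw(Y)=\tfrac{39}{40}w(Y).$$
Also, $A$ and $B$ are proper subsets of $Y$ by (a), so the process terminates, with all pieces of weight at most $1$.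

**Step 5. Define the new cells and verify (I1)–(I3).** Let $B_D=F_D\cup S_D$. The cells of $\mathcal D_j$ are the components of the graphs induced by the final pieces, for all $D$. So the cells obtained from $D$ are exactly the components of $G[D\setminus(B_D\cup X_D)]$. For such a cell $D'$ put $F_{D'}=N(B_D)\cap D'$. Since final pieces have weight at most $1$, the two terms of (4) give (I1) and (I2) for level $j$.

For (I3), let $v_1\dots v_{\ell+1}$ be a path in $G[D']$ with $v_1\in F_{D'}$, and let $v_0\in F_D\cup S_D$ be adjacent to $v_1$. As $v_0\notin D'$, $v_0v_1\dots v_{\ell+1}$ is a path in $G[D]$ with $\ell+1$ edges. If $v_0\in F_D$, then $j\ge1$, and (I3) for $D$ at level $j-1$ gives $\deg v_{\ell+1}\le\delta_{j-1+\ell+1}=\delta_{j+\ell}$. Otherwise $v_0\in S_Y$ for some split piece $Y$. When $Y$ was split, $v_1$ belonged to some piece, because it survives to the end. This piece was $Y$, since $v_0\in Y$, $v_0v_1$ is an edge, and there are no edges between pieces. The final piece containing $D'$ contains $v_1$, so it is a descendant of $Y$, and $D'\subseteq Y\setminus X_Y$. So our path lies in $G[Y]-X_Y$ and starts in $S_Y$, and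 (d) with $q=\ell+1$ gives $\deg v_{\ell+1}\le\tau_{\ell+1}=\delta_{j+\ell}$. This proves (I3).

The shift of the index by one is the point of the whole set-up: a vertex at distance $q$ from the separator is at distance $q-1$ from the new frontier. Condition (I4) needs counting, to which we turn. One comment on $j=0$: there $\tau_1=\delta_0=\Delta_0/6<1$, so $S_{V(G)}$ consists of isolated vertices of $G$ and every other vertex met by a circle is in $X$. This is harmless, and no special treatment is needed.

## 6. Counting split pieces by weight

Fix $j$ with $0\le j\le J$. For $D\in\mathcal D_{j-1}$ let $\mathcal Y(D)$ be the set of pieces of $D$ that are split, where $w(Y)$ denotes the weight of $Y$ when it is split. Put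
$$\nu_D=|N(F_D)\cap(D\setminus F_D)|,\qquad R_D=\sum_{Y\in\mathcal Y(D)}\ \sum_{v\in S_Y}\deg_Y(v),$$
and for $\mathcal D'\subseteq\mathcal D_{j-1}$ put
$$\Omega(\mathcal D')=\sum_{D\in\mathcal D'}\Bigl(\frac{\Delta_j}n|D|+\frac{\nu_D+R_D}{K\sqrt n}\Bigr).$$
This bounds the total weight that ever appears in the cells of $\mathcal D'$. All costs in Lemma 5 are square roots of counts of vertices in $Y$, so the following claim is used for all of them.

**Claim 7.** For every $g:V(G)\to\mathbb R_{\ge0}$, with $g(Y)=\sum_{v\in Y}g(v)$,
$$\sum_{D\in\mathcal D'}\ \sum_{Y\in\mathcal Y(D)}\sqrt{g(Y)}\le80\sqrt{\Omega(\mathcal D')\;g(\textstyle\bigcup\mathcal D')}.\tag{6}$$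

*Proof.* Let $\mathcal Y_k$ ($k\ge0$) be the set of these $Y$ with $(40/39)^k<w(Y)\le(40/39)^{k+1}$; every split piece is in exactly one $\mathcal Y_k$, as its weight exceeds $1$. Two split pieces are disjoint or nested. By Step 4 of Section 5, and because the weight of a piece does not change between its creation and its splitting, a proper descendant of $Y$ has weight at most $\frac{39}{40}w(Y)$. So the members of $\mathcal Y_k$ are disjoint.

Next, $\sum_{Y\in\mathcal Y_k}w(Y)\le\Omega(\mathcal D')$. The first terms of the weights sum to at most $\sum_{D\in\mathcal D'}\frac{\Delta_j}n|D|$ by disjointness. A vertex of $Y\in\mathcal Y(D)$ counted in $N(F_D\cup S_D)$ either is counted in $\nu_D$, or is a neighbor of $S_{Y'}$ for some earlier split piece $Y'$. In the latter case it was in $Y'$, since there are no edges between pieces, so $Y'\supseteq Y$, and it is counted in $\sum_{v\in S_{Y'}}\deg_{Y'}(v)$. So in each $D$ there are at most $\nu_D+R_D$ such vertices, and the bound follows.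

Hence $|\mathcal Y_k|\le\Omega(\mathcal D')(39/40)^k$. By Cauchy–Schwarz and disjointness, $\sum_{Y\in\mathcal Y_k}\sqrt{g(Y)}\le\sqrt{|\mathcal Y_k|\;g(\bigcup\mathcal D')}$. Sum over $k$ and use
$$\sum_{k\ge0}(39/40)^{k/2}=\frac1{1-\sqrt{39/40}}=40\bigl(1+\sqrt{39/40}\bigr)<80.\qquad\square$$

**Step 6. Bound the total weight of a step and prove (I4).** Put $\Omega_j=\Omega(\mathcal D_{j-1})$, $\nu=\sum_D\nu_D$ and $R=\sum_DR_D$, sums over $D\in\mathcal D_{j-1}$. By the first inequality of (5) and Claim 7 with $g\equiv\Delta_j$,
$$R\le16\pi\cdot80\sqrt{\Omega_j\Delta_jn}=2K\sqrt{\Omega_j\Delta_jn}.$$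
If $j\ge1$, (I3) with $\ell=0$ says that frontier vertices of cells in $\mathcal D_{j-1}$ have degree at most $\delta_{j-1}$, so by (I4) for level $j-1$,
$$\nu\le\delta_{j-1}\cdot9K\sqrt n\,\Delta_{j-1}=\tfrac96K\sqrt n\,\Delta_{j-1}^2=\tfrac32K\sqrt n\,\Delta_j .$$
If $j=0$, then $\nu=0$. Since the cells are disjoint, $\sum_D|D|\le n$. Hence, using $2\sqrt{ab}\le2a+\frac12b$,
$$\Omega_j\le\Delta_j+\tfrac32\Delta_j+2\sqrt{\Omega_j\Delta_j}\le\tfrac92\Delta_j+\tfrac12\Omega_j,$$
so that
$$\Omega_j\le9\Delta_j,\qquad R\le6K\sqrt n\,\Delta_j.\tag{7}$$
Each vertex of a frontier $F_{D'}$ with $D'\in\mathcal D_j$ is a neighbor of some $F_D$ or of some $S_Y$, so it is counted in $\nu$ or in $R$. Therefore $\sum_{D'\in\mathcal D_j}|F_{D'}|\le\nu+R\le7.5K\sqrt n\,\Delta_j$, which proves (I4) for level $j$. This is where the squaring $\Delta_{j-1}^2=\Delta_j$ does its work.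

**Step 7. Bound the bags.** We show that $|B_D|\le13K\sqrt n$ for every $D\in\mathcal D_{j-1}$. First let $j\ge1$. By (I1), $\Delta_j|D|\le\Delta_{j-1}^2\cdot n/\Delta_{j-1}=\Delta_{j-1}n$. By (I2) and (I3), $\nu_D\le\delta_{j-1}|F_D|\le K\sqrt n\,\Delta_{j-1}/6$. By (5) and Claim 7 with $\mathcal D'=\{D\}$ and $g\equiv\Delta_j$,
$$R_D\le2K\sqrt{\Omega(\{D\})\,\Delta_j|D|}\le2K\sqrt{\Omega(\{D\})\,\Delta_{j-1}n}.$$
Hence
$$\Omega(\{D\})\le\tfrac76\Delta_{j-1}+2\sqrt{\Omega(\{D\})\Delta_{j-1}}\le\bigl(\tfrac76+2\bigr)\Delta_{j-1}+\tfrac12\Omega(\{D\}),$$
so $\Omega(\{D\})\le\frac{19}3\Delta_{j-1}\le9\Delta_{j-1}$. By (b) and Claim 7 with $g\equiv1$,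
$$|S_D|\le2K\sqrt{\Omega(\{D\})\,|D|}\le2K\sqrt{9\Delta_{j-1}\cdot n/\Delta_{j-1}}=6K\sqrt n .$$
For $j=0$ the only cell is $V(G)$, and (7) gives $|S_{V(G)}|\le2K\sqrt{9\Delta_0n}\le12K\sqrt n$. With $|F_D|\le K\sqrt n$, in all cases $|B_D|\le13K\sqrt n$. So this bound holds for every $D\in\mathcal D_{-1}\cup\dots\cup\mathcal D_{J-1}$.

## 7. Assembling the tree-partition

**Step 8. Finish the cells of the last family.** Cells in $\mathcal D_J$ are small enough to be cut into parts that fit into one bag. For $D\in\mathcal D_J$, $|D|\le n/\Delta_J\le n^{3/4}$. By Lemma 6, applied to $G[D\setminus F_D]$ with $r=\sqrt n\ge100$, there is $S_D\subseteq D\setminus F_D$ of size $O(n^{3/4}/n^{1/4})=O(\sqrt n)$ such that all components of $G[D\setminus(F_D\cup S_D)]$ have at most $\sqrt n$ vertices. Let $B_D=F_D\cup S_D$, which has size $O(\sqrt n)$ by (I2), and $X_D=\emptyset$. Call these components *leaf sets*; each leaf set is its own bag.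

**Step 9. Define the tree.** Let $X$ be the union of all $X_D$. Let $T$ have a node for each cell $D$, with bag $B_D$, and a node for each leaf set. Each cell or leaf set produced from $D$ is a child of $D$. Then $T$ is a tree rooted at the node of $V(G)\in\mathcal D_{-1}$. A vertex outside $X$ passes from a cell to a child until it lands in some $B_D$ or in a leaf set, so the bags partition $V(G)\setminus X$. In all cases the children of $D$ are the components of $G[D\setminus(B_D\cup X_D)]$.

**Step 10. Show that edges leave a cell only through its frontier.**

**Claim 8.** If $D'$ is a cell or leaf set produced from $D$, and $yz\in E(G)$ with $z\in D'$, $y\notin D'$ and $y,z\notin X$, then $y\in B_D$ and $z$ lies in the bag of $D'$.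

*Proof.* By induction on the depth of $D'$. Suppose first that $y\in D$. Since $D'$ is a component of $G[D\setminus(B_D\cup X_D)]$, $y$ is adjacent to $z\in D'$, $y\notin D'$ and $y\notin X$, we must have $y\in B_D$. If $D'$ is a cell, then $z\in N(B_D)\cap D'=F_{D'}\subseteq B_{D'}$; if $D'$ is a leaf set, $z$ lies in its bag trivially. Now suppose $y\notin D$. Then $D$ is not the root, and by induction, applied to $D$ and its parent, $z$ lies in the bag $B_D$ of $D$. This contradicts $z\in D'$, as $D'$ is disjoint from $B_D$. $\square$

**Step 11. Verify the tree-partition and its radius.** Let $yz$ be an edge of $G-X$, and let $E$ be the deepest cell or leaf set containing both ends. If $E$ is a leaf set, or if $y,z\in B_E$, the ends share a bag. Otherwise one of them, say $z$, is not in $B_E\cup X$, so it is in a child $D'$ of $E$, and $y\notin D'$ by the choice of $E$. By Claim 8, $y\in B_E$ and $z$ is in the bag of $D'$, which is an adjacent node. So this is a tree-partition of $G-X$, and by Steps 7 and 8 its bags have size $O(\sqrt n)$.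

A cell in $\mathcal D_j$ has depth $j+1$ and a leaf set has depth $J+2$. Since $2^J\le t2^J=\log\Delta_J<\frac12\log n$, we have $J+2<\log\log n+1$. So the radius of $T$ is at most $\log\log n+1$.

## 8. The size of $X$ and a random scale

It remains to choose $t$ so that $|X|=O(\sqrt n)$.

**Step 12. Bound the number of vertices put into $X$ in step $j$.** When a piece $Y$ is split in step $j$, the set $U_q$ of Lemma 5 is $\{v\in Y:\deg v>\delta_{j-1+\max(q,1)}\}$. Apply (e) to all split pieces, then Claim 7 for each $q$ with $g$ the indicator function of $\{v:\deg v>\delta_{j-1+\max(q,1)}\}$, then (7). The number of vertices put into $X$ in step $j$ is at most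
$$16\pi\cdot80\sum_{q\ge0}(2q+1)\sqrt{\kappa_q\,\Omega_j\,n(\delta_{j-1+\max(q,1)})}\le6K\sum_{q\ge0}(2q+1)\sqrt{\kappa_q}\,\sqrt{\Delta_j\,n(\delta_{j-1+\max(q,1)})}.\tag{8}$$

**Step 13. Show that the terms with $q\ge2$ are negligible for every $t$.** Since $n(\delta_i)\le36n/\Delta_i$ and, for $q\ge2$, $t(2^{j+q-1}-2^j)\ge2^{j+q-1}-2^{j+q-2}=2^{j+q-2}$,
$$\sqrt{\Delta_j\,n(\delta_{j+q-1})}\le6\sqrt n\;2^{-2^{j+q-3}}.$$
Let $a=2^j\ge1$ and $b=2^{q-3}\ge\frac12$. Then $ab=\frac{ab}2+\frac{ab}2\ge\frac a4+\frac b2$. As $(2q+1)\sqrt{\kappa_q}=\sqrt2\,(2q+1)^{q+1}$,
$$\sum_{j\ge0}\sum_{q\ge2}(2q+1)\sqrt{\kappa_q}\;2^{-2^{j+q-3}}\le\Bigl(\sum_{j\ge0}2^{-2^j/4}\Bigr)\Bigl(\sum_{q\ge2}\sqrt2\,(2q+1)^{q+1}\,2^{-2^{q-4}}\Bigr)<\infty .$$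
The second series converges because $(q+1)\log(2q+1)$ grows more slowly than $2^{q-4}$. So these terms contribute $O(\sqrt n)$ over all $j$, uniformly in $t$.

**Step 14. Treat the terms with $q=0,1$ by averaging over $t$.** For them $\max(q,1)=1$, and they give at most $6K(1+3\sqrt{18})\sqrt{\Delta_jn(\delta_j)}$ in step $j$, as $\kappa_0=1$ and $\kappa_1=18$. For a fixed $t$, the bound $n(\delta_j)\le36n/\Delta_j$ only gives $6\sqrt n$ for the last factor, and there are about $\log\log n$ values of $j$. But a single vertex $v$ contributes to $\Delta_jn(\delta_j)$ a substantial amount only if $\Delta_j$ is just below $6\deg v$, and for a random scale this is unlikely.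

Choose $t$ uniformly at random in $[1,2]$. Then $\log\Delta_j=2^jt$ is uniform on $[2^j,2^{j+1}]$, with density $2^{-j}$. A vertex is counted in $n(\delta_j)$ exactly when $\Delta_j<6\deg v$. So
$$\mathbb E_t[\Delta_jn(\delta_j)]=\sum_{v:\deg v\ge1}\mathbb E_t\bigl[\Delta_j\mathbf 1_{\Delta_j<6\deg v}\bigr]\le\sum_{v:\deg v\ge1}2^{-j}\int_{-\infty}^{\log(6\deg v)}2^s\,ds=\sum_v2^{-j}\,\frac{6\deg v}{\ln2}\le52n\,2^{-j},\tag{9}$$
where the last inequality uses $\sum_v\deg v\le6n$ and $36/\ln2<52$. By Jensen's inequality, $\mathbb E_t\sqrt{\Delta_jn(\delta_j)}\le\sqrt{52n}\,2^{-j/2}$, hence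
$$\mathbb E_t\sum_{j\ge0}\sqrt{\Delta_jn(\delta_j)}\le\sqrt{52n}\sum_{j\ge0}2^{-j/2}\le25\sqrt n .$$
Fix $t\in[1,2]$ with $\sum_{j\ge0}\sqrt{\Delta_jn(\delta_j)}\le25\sqrt n$. This choice depends only on the degrees in $G$. Run the construction with this $t$.

**Step 15. Conclude.** By (8) and Steps 13 and 14, $|X|=O(\sqrt n)$ with an absolute constant. Together with the tree-partition of $G-X$ from Section 7 and the reduction of Section 2, this proves Theorem 2. $\blacksquare$

## 9. Apex graphs: $f(\mathcal A)=2$

*Proof of Corollary 3.* (i) If $G-Q$ has at most one vertex, then $n\le a\sqrt n+1$, and we take $H=K_1$ and $m=n$. Otherwise apply Theorem 2 to $G-Q$, which has at least $2$ and at most $n$ vertices. This gives an apex-forest $H$, with a vertex $v$ such that $H-v$ is a forest, and $m\le c\sqrt n$. We may add all edges at $v$, so assume $v$ is dominant in $H$. Enlarge every copy of $K_m$ to a copy of $K_{m+|Q|}$, and map $Q$ to the new vertices of the copy at $v$. Every edge with an end in $Q$ is then present. So $G$ is contained in $H\boxtimes K_{m+|Q|}$, and $m+|Q|\le(c+a)\sqrt n$.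

(ii) An apex graph is the case $|Q|\le1$. As $1\le\sqrt n$, part (i) with $a=1$ gives $m\le(c+1)\sqrt n+1\le(c+2)\sqrt n$. Since an apex-forest has treewidth at most $2$, $f(\mathcal A)\le2$. Conversely, every planar graph is an apex graph, so any $k$ that works for $\mathcal A$ works for $\mathcal P$, and $f(\mathcal A)\ge f(\mathcal P)=2$ by the quoted result. $\blacksquare$

## 10. Lower bounds on the grid

We prove Theorem 4. For part (i) we use that the $k\times k$ grid has treewidth $k$ for $k\ge2$. If $G$ is contained in $H\boxtimes K_m$ with $H$ an apex-forest, take a tree-decomposition of $H$ with bags of size at most $3$ and replace each vertex of $H$ by its copy of $K_m$. This gives bags of size at most $3m$, so $\mathrm{tw}(G)\le3m-1$. For the $k\times k$ grid with $k\ge2$ we get $\sqrt n=k\le3m-1$, that is, $m\ge(\sqrt n+1)/3$.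

For part (ii), $h$ bounds radii, which are non-negative integers, so we may take $h$ to be a non-negative integer (round it down). Let $G$ be the $k\times k$ grid, contained in $H\boxtimes K_m$ with $m\le c\sqrt n=ck$. Let $X$ be the set of vertices mapped to the copy at $v$. The other copies give a tree-partition of $G-X$, indexed by the forest $H-v$, with bags $B_x$ of size at most $ck$. Root each tree at a center, so that all depths are at most $h$.

**Step 1. Descend the trees, keeping track of the removed vertices.** We remove bags level by level, but only from components that are still large. Let $z_0=ck$, let $Z_0=X$, and let $\mathcal K_0$ be the set of components of $G-X$. Inductively, $|Z_i|\le z_i$, and $\mathcal K_i$ is a set of components of $G-Z_i$, each contained in the union of the bags of the subtree at a node of depth $i$. For $i=0$ this holds, since a component of $G-X$ lies within one tree.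

Define $s_i$ by $\sqrt{s_i}=n2^{-i}/(64z_i)$. The $z_i$ will be non-decreasing and $z_0=ck\ge\sqrt n$, so $\sqrt{s_i}\le\sqrt n/64$ and $s_i\le n/2$. For each $L\in\mathcal K_i$ with $|L|>s_i$, let $x(L)$ be its node of depth $i$, and add $L\cap B_{x(L)}$ to $Z_i$. The result is $Z_{i+1}$. Let $\mathcal K_{i+1}$ consist of the components of all these graphs $G[L\setminus B_{x(L)}]$. They are components of $G-Z_{i+1}$, because $L$ is a component of $G-Z_i$ and $Z_{i+1}\cap L=L\cap B_{x(L)}$. Each is connected and avoids $B_{x(L)}$, so it lies in the subtree at a child of $x(L)$. The sets $L$ are disjoint, so at most $n/s_i$ of them have $|L|>s_i$, and we may take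
$$z_{i+1}=z_i+\frac n{s_i}\cdot ck=z_i+\frac{c\,n^{3/2}}{s_i}.$$

**Step 2. Bound the components that are given up.** Call the sets $L\in\mathcal K_i$ with $|L|\le s_i$ *frozen*. For such $L$, $N(L)\subseteq Z_i$, and each vertex of $Z_i$ has degree at most $4$, so it lies in $N(L)$ for at most $4$ components $L$. As $|L|\le s_i\le n/2$, Lemma 1 gives $\sqrt{|L|}\le2|N(L)|$. So the frozen sets of stage $i$ contain at most
$$\sum_{|L|\le s_i}\sqrt{s_i}\sqrt{|L|}\le2\sqrt{s_i}\sum_L|N(L)|\le8\sqrt{s_i}\,z_i=\frac{n2^{-i}}8$$
vertices, and the frozen sets of all stages together contain at most $n/4$ vertices.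

**Step 3. Count all vertices at the end.** No node has depth greater than $h$, so $\mathcal K_{h+1}=\emptyset$. A vertex outside $X$ starts in a member of $\mathcal K_0$, and at each stage it is frozen, or enters $Z_{i+1}$, or passes to a member of $\mathcal K_{i+1}$. So every vertex is in $Z_{h+1}$ or in a frozen set, and $n\le z_{h+1}+n/4$.

**Step 4. Solve the recursion.** Put $y_i=z_i/\sqrt n\ge1$. Then $y_0=c$. Since $1/s_i=4096\cdot4^iz_i^2/n^2$,
$$y_{i+1}=y_i+4096c\,4^iy_i^2\le5000c\,4^iy_i^2,$$
where we used $y_i\le c\,4^iy_i^2$. With $b=\log(5000c)$ this says $\log y_{i+1}\le2\log y_i+2i+b$. Dividing by $2^{i+1}$ and summing,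
$$\log y_i\le2^i\Bigl(\log c+\sum_{l\ge0}(2l+b)2^{-l-1}\Bigr)=2^ib',\qquad b'=\log c+b+2,$$
because $\sum_{l\ge0}l2^{-l}=2$ and $\sum_{l\ge0}2^{-l-1}=1$. By Step 3, $y_{h+1}\ge\frac34\sqrt n$. For $n\ge4$ we have $\frac14\log n\ge\frac12>\log\frac43$, hence
$$2^{h+1}b'\ge\log y_{h+1}\ge\tfrac12\log n+\log\tfrac34\ge\tfrac14\log n .$$
Therefore $2^h\ge\log n/(8b')$, that is, $h\ge\log\log n-\log(8b')$, and $C=\log(8b')$ depends only on $c$. $\blacksquare$
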